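# Intersections of maximal subgroups in a finite solvable group and the product of their indices

## 1. Maximal subgroups, Möbius numbers, chief factors, Fitting height

All groups are finite. Groups act on the left, $[a,b]=aba^{-1}b^{-1}$, and $[R,S]$ is the subgroup generated by all $[r,s]$ with $r\in R$, $s\in S$. If a group $K$ acts on $V$, then $C_V(X)$ is the set of vectors fixed by every element of $X\subseteq K$, and $C_K(U)$ is the set of elements of $K$ fixing every vector of $U\subseteq V$. A family may contain repetitions. The empty intersection of subgroups of $G$ is $G$, and the empty product is $1$.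

**Definition (intersection of maximal subgroups, cost).** A subgroup $H\le G$ is an *intersection of maximal subgroups* if $H=M_1\cap\dots\cap M_t$ with all $M_i$ maximal in $G$. The *cost* of the family $M_1,\dots,M_t$ is the number $|G:M_1|\cdots|G:M_t|$.

Since $|G:A\cap B|\le|G:A||G:B|$, a family with intersection $H$ always costs at least $|G:H|$. In $S_3$ the maximal subgroups are $A_3$ and the three subgroups of order $2$. The trivial subgroup is $A_3\cap\langle(12)\rangle$ at cost $2\cdot3=6=|S_3|$. It is also $\langle(12)\rangle\cap\langle(13)\rangle$ at cost $9$. So the choice of family matters.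

**Definition (Möbius number).** Put $\mu_G(G)=1$ and $\mu_G(H)=-\sum_{K>H}\mu_G(K)$ for $H<G$.

In $S_3$ each maximal subgroup has $\mu=-1$, so $\mu_{S_3}(1)=-(1-1-3)=3$.

**Definition (chief factor).** A *chief factor* of $G$ is a quotient $L/N$ with $N<L$ normal in $G$ and $L/N$ a minimal normal subgroup of $G/N$. It is *central* if $G$ acts trivially on it by conjugation.

If $G$ is solvable, every chief factor is elementary abelian, so it is an irreducible $\mathbb F_rG$-module for some prime $r$. In $S_4$, with chief series $1<V_4<A_4<S_4$, the factors $V_4$ and $A_4/V_4$ are noncentral and $S_4/A_4$ is central.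

**Definition (Fitting subgroup, Fitting height).** $F(G)$ is the largest nilpotent normal subgroup of $G$; it is the direct product of the groups $O_p(G)$, where $O_p(G)$ is the largest normal $p$-subgroup. For $G$ solvable, put $F_0=1$ and $F_{i+1}/F_i=F(G/F_i)$. The *Fitting height* is the least $h$ with $F_h=G$.

The group $S_3$ has $F(S_3)=A_3$ and height $2$. The group $S_4$ has $F(S_4)=V_4$ and $S_4/V_4\cong S_3$, so its height is $3$. Height at most $2$ means exactly that $G/F(G)$ is nilpotent.

**Definition (absolutely irreducible).** A group $Q\le GL(V)$ is *absolutely irreducible* if its linear span is all of $\operatorname{End}(V)$.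

Such a group is irreducible, and only scalars commute with it. Two examples in $GL(2,3)$ will be used. First, $Q_8$ is generated by $i=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ and $j=\begin{pmatrix}1&1\\1&-1\end{pmatrix}$, with $ij=\begin{pmatrix}-1&1\\1&1\end{pmatrix}=-ji$ and $i^2=j^2=-1$. The matrix $j+ij$ is $-(E_{12}+E_{21})$, and together with $i=E_{21}-E_{12}$ it gives $E_{12},E_{21}$ in the span. Subtracting these from $j$ leaves $E_{11}-E_{22}$, and with the identity matrix we get $E_{11},E_{22}$. Second, the group $D\cong D_8$ of monomial matrices: $1$ and $\operatorname{diag}(1,-1)$ span $E_{11},E_{22}$, and multiplying by the permutation matrix gives $E_{12},E_{21}$. If $Q_1,\dots,Q_k$ are absolutely irreducible on $V_1,\dots,V_k$, then the group of all $q_1\otimes\dots\otimes q_k$ is absolutely irreducible on $V_1\otimes\dots\otimes V_k$, because tensor products of matrices span $\operatorname{End}(V_1\otimes\dots\otimes V_k)$.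

Two textbook facts will be used often.

**Fact 1.** If $K\le GL(V)$ is irreducible in characteristic $p$, then $O_p(K)=1$. Indeed a $p$-group acting on a nonzero $\mathbb F_p$-space fixes a nonzero vector (count orbits). So $C_V(O_p(K))\neq0$; this space is $K$-invariant, hence equal to $V$, and $O_p(K)$ acts trivially.

**Fact 2.** $F(G)$ centralizes every chief factor $L/N$ of a solvable group $G$. Passing to $G/N$, where the image of $F(G)$ is nilpotent and normal, we may take $L$ minimal normal and $F$ a nilpotent normal subgroup. If $L\cap F=1$ then $[L,F]\le L\cap F=1$. Otherwise $L\le F$; a nontrivial normal subgroup of a nilpotent group meets the center, so $L\cap Z(F)\ne1$ and $L\le Z(F)$ by minimality. In particular all chief factors of a nilpotent group are central.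

## 2. Can the cost be bounded by a power of the index?

**Question.** Does there exist a constant $\gamma$, independent of $G$ and $H$, with the following property? If $G$ is a finite solvable group and $H$ is an intersection of maximal subgroups of $G$, then there are maximal subgroups $M_1,\dots,M_t$ of $G$ such that

i) $H=M_1\cap\dots\cap M_t$;

ii) $|G:M_1|\cdots|G:M_t|\le|G:H|^\gamma$.

The question is from the note "Intersections of Maximal Subgroups in Finite Solvable Groups". A known result of Lucchini says that if $\mu_G(H)\ne0$, then there is a family with intersection $H$ and cost exactly $|G:H|$. So only subgroups with $\mu_G(H)=0$ can cause trouble. The answer is no, and one can say where the failure begins.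

**Theorem A.** For every $m\ge2$ there are a finite solvable group $G$ (of order $2^a3^b$ and Fitting height $3$), a minimal normal subgroup $V$ of $G$, and a subgroup $H$ which is an intersection of maximal subgroups of $G$, such that $|G:H|\le|G|\le|V|^2$, and every family $M_1,\dots,M_t$ of maximal subgroups with $M_1\cap\dots\cap M_t=H$ satisfies
$$\prod_i|G:M_i|\ \ge\ |V|^{m+1}\ \ge\ |G:H|^{(m+1)/2}.$$
Hence no $\gamma$ as in the question exists.

**Theorem B.** If $G/F(G)$ is nilpotent, then every intersection $H$ of maximal subgroups of $G$ satisfies i), ii) with $\gamma=3$. The constant $3$ is best possible in this class: for no $\gamma<3$ does the statement hold for all groups with $G/F(G)$ nilpotent.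

So a constant exists for Fitting height at most $2$, with optimal value $3$, and none exists once height $3$ is allowed.

## 3. Nilpotent groups and a group of order 36

Suppose $G$ is nilpotent. Every maximal subgroup is normal of prime index. So if $H$ is an intersection of maximal subgroups, $G/H$ embeds in a product of groups of prime order, hence is itself a direct product of groups of prime order. The kernels of the coordinate projections are maximal subgroups with intersection $H$, and their indices multiply to $|G:H|$. Thus $\gamma=1$ works for nilpotent groups.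

The smallest interesting phenomenon is visible in $G=V\rtimes K$ with $V=\mathbb F_3^2$ and $K=\langle i\rangle\cong C_4$, a group of order $36$. No nontrivial power of $i$ fixes a nonzero vector, so $K$ is irreducible on $V$ (an invariant line would be fixed pointwise by $i^2=-1$, since $i$ acts on a line as $\pm1$). Lemma 1 below shows that the maximal subgroups are the nine point stabilizers $G_v$, of index $9$, and $V\langle-1\rangle$, of index $2$. Consider $H=1=G_0\cap G_v$, $v\neq0$. A family with at most one point stabilizer cannot have intersection $1$, because $G_v\cap V\langle -1\rangle$ contains the map $y\mapsto v-(y-v)$. So two point stabilizers are needed and the least cost is $81>36$. By Lucchini's theorem $\mu_G(1)=0$ here.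

The point is that $V\langle-1\rangle$ cannot separate $-1$ from the identity, so a second point must do it, at the price of another factor $|V|$. The next section makes this mechanism general.

## 4. Point stabilizers in affine groups of characteristic 3

Let $V\ne0$ be a finite vector space over $\mathbb F_3$ and let $K\le GL(V)$ be solvable and irreducible with $-1\in K$. Let $G=V\rtimes K$ be the group of all maps $y\mapsto ky+v$ with $k\in K$, $v\in V$; call $k$ the *linear part*. Write $G_v$ for the stabilizer of the point $v$, so $G_0=K$. For example, $V=\mathbb F_3$ and $K=\{\pm1\}$ give $G\cong S_3$, with the three subgroups of order $2$ as point stabilizers.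

**Lemma 1.**

(a) The maximal subgroups of $G$ not containing $V$ are exactly the $G_v$, $v\in V$, of index $|V|$. Those containing $V$ are the $VM=\{g:\text{linear part of }g\text{ lies in }M\}$ with $M$ maximal in $K$.

(b) Let $X\le K$, $U=C_V(X)$, $H=C_K(U)$. Then $X\le H$, $C_V(H)=U$, and $H=\bigcap_{u\in U}G_u$ is an intersection of maximal subgroups.

(c) In (b), let $Y\subseteq K$ be contained in every maximal subgroup of $K$ that contains $H$. Suppose that for any $w_1,\dots,w_d\in U$ there is $c\in Y\setminus H$ centralizing $w_1,\dots,w_d$. Then every family of maximal subgroups with intersection $H$ has at least $d+2$ members not containing $V$, so its cost is at least $|V|^{d+2}$.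

**Proof of (a).** This part lists the maximal subgroups; the element $-1$ is what makes the list so short. If $K\le L\le G$ then $L=(L\cap V)K$ and $L\cap V$ is $K$-invariant, hence $0$ or $V$. So $K$ is maximal, and so are its conjugates $G_v$ (conjugate by the translation by $v$). They meet $V$ trivially and have index $|V|$.

Conversely, let $L$ be maximal with $V\not\le L$. Then $LV=G$. The group $L\cap V$ is normalized by $L$ and by the abelian group $V$, so it is normal in $G$ and equals $0$. The group $V\langle-1\rangle$ is normal in $G$, as the preimage of the central subgroup $\{\pm1\}$ of $K\cong G/V$. By Dedekind's law $V\langle-1\rangle=V(L\cap V\langle-1\rangle)$, so $L\cap V\langle-1\rangle$ has order $2$. It is normal in $L$, hence central in $L$, and it is generated by a map $y\mapsto-y+w$. This map has exactly one fixed point $v$, since $2y=w$ has one solution. An element of $L$ commutes with the map, so it permutes its fixed points and fixes $v$. Hence $L\le G_v$, and $|L|=|G:V|=|G_v|$ gives $L=G_v$. The maximal subgroups containing $V$ correspond to those of $G/V\cong K$.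

**Proof of (b).** This part produces intersections of maximal subgroups. Clearly $X\le H$ and $U\le C_V(H)\le C_V(X)=U$. An element of $\bigcap_{u\in U}G_u$ fixes $0\in U$, so it lies in $K$, and it fixes $U$ pointwise; so it lies in $C_K(U)=H$. The converse inclusion is clear.

**Proof of (c).** This part is the lower bound on which both negative results rest. Let $G_{v_1},\dots,G_{v_s}$ be the members of the family that do not contain $V$. As $H\cap V=0\ne V$, we have $s\ge1$. As $H\le G_{v_j}$ and $H$ consists of linear maps, $v_j\in C_V(H)=U$. Suppose $s\le d+1$. The at most $d$ vectors $v_j-v_1$, $2\le j\le s$, lie in $U$, so some $c\in Y\setminus H$ centralizes all of them. Put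
$$g:\ y\mapsto v_1+c(y-v_1),$$
an element of $G$ with linear part $c$. Then $g(v_j)=v_1+(v_j-v_1)=v_j$ for all $j$, so $g$ lies in every $G_{v_j}$. For every other member $VM$ we have $M=VM\cap K\ge H$, so $c\in Y\subseteq M$ and $g\in VM$. Hence $g\in H\le K$, so $g(0)=0$ and $g=c\notin H$, a contradiction. $\square$

In the group of order $36$ take $X=\langle i\rangle$'s trivial subgroup, so that $U=V$ and $H=1$. With $Y=\{\pm1\}$ and $d=0$ the lemma gives the two point stabilizers found by hand.

## 5. Few points do not suffice: maps into one line

How would one try to prove that $\gamma$ exists? In the affine situation $|G:H|\ge|V|$ because $H\le K$. If there were always a bounded number $b$ of vectors $u_1,\dots,u_b\in U$ with $C_K(u_1)\cap\dots\cap C_K(u_b)=C_K(U)$, then $G_0,G_{u_1},\dots,G_{u_b}$ would intersect in $H$ at cost $|V|^{b+1}\le|G:H|^{b+1}$. So the natural plan is to pick points of $U$ one after another and hope that the stabilizer shrinks quickly.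

This hope is wrong for some linear groups. Let $U=P\oplus\mathbb F_3w$ with $\dim P=m$, and for each linear form $\lambda$ on $P$ let $\tau_\lambda(p+aw)=p+(a+\lambda(p))w$. These maps form a group of order $3^m$. The condition that $\tau_\lambda$ fixes $p+aw$ is the single linear equation $\lambda(p)=0$. So any $m-1$ vectors are fixed by a nontrivial $\tau_\lambda$. Each point cuts the stabilizer only by a factor $3$.

To turn this into a counterexample we must place such an action on the fixed space $U=C_V(X)$ of an irreducible group $K$ and meet three demands.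

1. A group $R\le K$ acts on $U$ through $R/X\cong\mathbb F_3^m$ in the manner just described, with the elements outside $X$ acting nontrivially.
2. The maximal subgroups $VM$ with $H\le M$ do not help: all of them contain a subset $Y\subseteq R$ that still covers $R/X$.
3. $|K|$ is at most $|V|$, so that $|G:H|\le|V|^2$.

By Fact 1 the $3$-group $R$ cannot be normal in $K$, so there will have to be a normal $2$-group below it. We begin with demand 1.

## 6. Squarefree monomials and the group $R$

Let $m\ge1$, let $T=\mathbb F_3^m$ written additively, and let $k=|T|=3^m$. Put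
$$V=B:=\mathbb F_3[x_t:t\in T]/(x_t^2:t\in T).$$
The squarefree monomials form a basis, so $\dim V=2^k$. Let $\rho_t$ be multiplication by $1+x_t$, and let $R=\langle\rho_t:t\in T\rangle$. Since $(1+x_t)^a=1+ax_t$ depends only on $a$ modulo $3$, the elements of $R$ are the multiplications by
$$\rho^a:=\prod_t(1+x_t)^{a_t}=1+\sum_ta_tx_t+\cdots\qquad(a\in\mathbb F_3^T).\tag{1}$$
They are distinct because the coefficients $a_t$ can be read off, so $R\cong C_3^k$. Define
$$\varphi:R\to T,\qquad\varphi(\rho^a)=\sum_ta_t\,t.$$
This is a homomorphism, surjective because $\varphi(\rho_t)=t$. Put $X=\ker\varphi$ and $U=C_V(X)$.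

Let us see the case $m=1$, $T=\{0,1,2\}$. Here $X$ is given by $a_1+2a_2=0$, that is $a_1=a_2$, so $X=\langle\rho_0,\rho_1\rho_2\rangle$. A vector in $U$ is killed by $x_0$, so it is $x_0b$ with $b=\alpha+\beta x_1+\gamma' x_2+\delta x_1x_2$. It is also killed by $x_1+x_2+x_1x_2$, which says $\alpha x_1+\alpha x_2+(\alpha+\beta+\gamma')x_1x_2=0$, so $\alpha=0$ and $\gamma'=-\beta$. Thus $U$ is spanned by $x_0(x_1-x_2)$ and $x_0x_1x_2$, and $\rho_1-1$ sends the first vector to $-x_0x_1x_2$ and the second to $0$. This is the action of Section 5 with $m=1$. The next lemma says that the same happens for all $m$.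

**Lemma 2.**

(a) $C_R(U)=X$.

(b) $(r-1)(r'-1)u=0$ for all $r,r'\in R$ and $u\in U$.

(c) Let $R_0\le R$ with $\varphi(R_0)=T$. Given $w_1,\dots,w_{m-1}\in U$, there is $c\in R_0\setminus X$ centralizing all $w_j$.

**Proof of (a).** We must show that passing from $X$ to its fixed space and back loses nothing; the tool is duality in the ring $B$. Let $J$ be the ideal of $B$ generated by all $r-1$, $r\in X$. Then $U=\operatorname{Ann}_B(J)$, which is an ideal. Let $\lambda(b)$ be the coefficient of $\prod_tx_t$ in $b$. The symmetric bilinear form $(b,c)\mapsto\lambda(bc)$ is nondegenerate: for squarefree monomials $x_I,x_{I'}$ we have $\lambda(x_Ix_{I'})=1$ if $I'$ is the complement of $I$ and $0$ otherwise.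

For an ideal $I$ we have $\operatorname{Ann}(I)=I^\perp$. The inclusion $\subseteq$ is clear. If $\lambda(bI)=0$, then for $i\in I$ we have $\lambda(bic)=0$ for all $c\in B$, since $ic\in I$; so $bi=0$ by nondegeneracy. Therefore $\operatorname{Ann}(U)=U^\perp=J^{\perp\perp}=J$. An element $r\in R$ centralizes $U$ if and only if $r-1\in\operatorname{Ann}(U)=J$.

It remains to decide when $r-1\in J$. Let $\mathbb F_3\oplus T$ be the commutative algebra with $T\cdot T=0$. There is an algebra homomorphism $\psi:B\to\mathbb F_3\oplus T$ with $\psi(x_t)=t$, well defined because $t^2=0$ in the target. By (1), $\psi(\rho^a)=\prod_t(1+a_tt)=1+\sum_ta_tt$, that is, $\psi(r)=1+\varphi(r)$. So $\psi$ kills the generators of $J$, hence $\psi(J)=0$. If $r\notin X$, then $\psi(r-1)=\varphi(r)\ne0$, so $r-1\notin J$. Thus $C_R(U)=X$.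

**Proof of (b).** The purpose is to show that $R/X$ acts with "square zero". Since $U$ is an ideal, it is $R$-invariant, and $R$ acts on it through $R/X\cong T$. As $\varphi(\rho_{\varphi(r)})=\varphi(r)$, every $r$ acts on $U$ as $\rho_{\varphi(r)}$. In particular $\rho_{i+j}=\rho_i\rho_j$ on $U$, which reads
$$x_{i+j}=x_i+x_j+x_ix_j\quad\text{as operators on }U.$$
Now square. The operators commute and have square zero, so
$$0=x_{i+j}^2=(x_i+x_j+x_ix_j)^2=2x_ix_j .$$
All other terms of the square contain $x_i^2$ or $x_j^2$. So $x_ix_j=0$ on $U$ for all $i,j\in T$, and $(r-1)(r'-1)u=x_{\varphi(r)}x_{\varphi(r')}u=0$.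

**Proof of (c).** Here we count linear conditions. Let $W=C_V(R)$. It consists of the $b\in B$ killed by all $x_t$. The equation $x_tb=0$ says that only monomials containing $x_t$ occur in $b$, so $W$ is the line spanned by $\prod_tx_t$, and $|W|=3$. By (b), for $u\in U$ the vector $(r-1)u$ is killed by every $\rho_t-1=x_t$, so it lies in $W$. From
$$rr'-1=(r-1)+(r'-1)+(r-1)(r'-1)$$
and (b), the map $r\mapsto(r-1)u$ is a homomorphism $R\to W$, trivial on $X$. The vectors $w_1,\dots,w_{m-1}$ together give a homomorphism $R/X\to W^{m-1}$. As $|R/X|=3^m>3^{m-1}$, its kernel is nontrivial. Since $R_0$ maps onto $R/X$, some $c\in R_0\setminus X$ maps into the kernel. $\square$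

## 7. The group $AR$, and its subgroups of index 3

We need an irreducible group containing $R$. View $B$ as a tensor power: with $V_0=\mathbb F_3[x]/(x^2)$, we have $B=V_0^{\otimes T}$, where $\prod_{t\in I}x_t$ corresponds to the pure tensor with factor $x$ at $t\in I$ and factor $1$ elsewhere. Let $\rho$ be multiplication by $1+x$ on $V_0$. It fixes $x$ and sends $1$ to $1+x$, so it has determinant $1$ and order $3$. Then $\rho_t$ is $\rho$ acting on the $t$-th factor. Let $Q\cong Q_8$ be the normal Sylow $2$-subgroup of $SL(V_0)\cong SL(2,3)$; it is normalized by $\rho$. Let $Q_t$ be the copy of $Q$ acting on the $t$-th factor, and put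
$$A=\prod_tQ_t\le GL(V),\qquad Z=\{\pm1\}.$$

**Lemma 3.**

(a) $Z\le A$, $A/Z\cong\prod_tQ_t/Z(Q_t)$, $|A|=2^{2k+1}$, and $A$ is absolutely irreducible on $V$.

(b) $R$ normalizes $A$. Let $N_t\cong C_2^2$ be the $t$-th factor of $A/Z$. An element $\rho^a$ with $a_t\ne0$ acts on $N_t$ irreducibly and without nontrivial fixed points.

**Proof of (a).** This is bookkeeping for the order of $A$. A tensor product $\otimes q_t$ is scalar if and only if all $q_t$ are scalar: if $q_s$ is not scalar, choose $v$ with $v,q_sv$ independent; then a pure tensor with $v$ in place $s$ is not sent to a multiple of itself. So the kernel of the surjection $\prod Q_t\to A$ (direct product to $A$) consists of the sign vectors with product $1$, of order $2^{k-1}$. Hence $|A|=8^k/2^{k-1}=2^{2k+1}$. The preimage of $Z$ is the group of all sign vectors $\prod Z(Q_t)$, which gives $A/Z$. Absolute irreducibility is the tensor product remark of Section 1.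

**Proof of (b).** We need the exact action of $\rho$. Clearly $\rho_t$ normalizes $Q_t$ and commutes with the other $Q_s$. Only scalars commute with $Q$, so $\rho$ does not centralize $Q$. If $\rho$ acted trivially on $Q/Z(Q)$, it would send $i\mapsto\pm i$, $j\mapsto\pm j$, an automorphism of order dividing $2$; as $\rho$ has order $3$, the automorphism would be trivial, a contradiction. So $\rho$ permutes the three nontrivial elements of $Q/Z(Q)\cong C_2^2$ cyclically, and so does $\rho^{-1}$. $\square$

So $K_0=AR$ is solvable, irreducible, and contains $-1$. It is a natural candidate: by Lemma 2, many points are needed if points alone are used. But demand 2 fails, and it is instructive to see how cheaply. Put $G_0^*=V\rtimes K_0$ and $H_0=C_{K_0}(U)$.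

First, $H_0=X$. Let $w=\prod_tx_t$, the tensor with all factors equal to $x$; it lies in $C_V(R)\le U$. If $\otimes q_t\in A$ fixes $w$, then $q_tx=\pm x$ for each $t$. An element of $SL(V_0)$ fixing a nonzero vector is unipotent, so of order $1$ or $3$; applied to $\pm q_t\in Q$ this gives $q_t=\pm1$. So $\otimes q_t=\pm1$, and since it fixes $w$ it is $1$. Hence $C_A(w)=1$, and $C_{K_0}(w)=C_A(w)R=R$ by Dedekind's law. Therefore $H_0\le R$ and $H_0=C_R(U)=X$ by Lemma 2(a).

Now choose subgroups $R_1,\dots,R_m$ of index $3$ in $R$ with $R_1\cap\dots\cap R_m=X$; this is possible as $R/X\cong\mathbb F_3^m$. Each $AR_j$ has index $3$ in $K_0$, so $VAR_j$ is a maximal subgroup of $G_0^*$. The stabilizers of $0$ and of $w$ intersect in $C_{K_0}(w)=R$, and $R\cap VAR_j=R\cap AR_j=R_j$ because $A\cap R=1$. So these two stabilizers and the $m$ subgroups $VAR_j$ intersect in $X=H_0$, at cost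
$$|V|^2\cdot3^m=|V|^2\,k\le|V|^3\le|G_0^*:H_0|^3.$$
The subgroups of index $3$ above $A$ separate $R$ from $X$ at negligible cost. We must make them all contain enough of $R$. The remedy is to enlarge $R$ to a nonabelian $3$-group in whose commutator subgroup $R/X$ is still visible.

## 8. Translations of the index set and the proof of Theorem A

Let $m\ge2$. For $s\in T$ let $\sigma_s$ be the permutation of tensor factors (equivalently, the algebra automorphism of $B$) with $x_t\mapsto x_{t+s}$, and let $S=\{\sigma_s:s\in T\}\cong T$. Then
$$\sigma_s\rho_t\sigma_s^{-1}=\rho_{t+s},\qquad\sigma_sQ_t\sigma_s^{-1}=Q_{t+s}.\tag{2}$$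
Put $K=ARS$, $G=V\rtimes K$, and, with $X$ and $U$ as in Section 6, $H=C_K(U)$.

**Step 1: order, irreducibility, Fitting height.** We check that Lemma 1 applies and that demand 3 holds. By (2), $S$ normalizes $R$ and $A$, and acts faithfully on $R$ by conjugation. Since $R$ is abelian, $R\cap S$ acts trivially on $R$, so $R\cap S=1$. Thus $RS$ is a $3$-group of order $3^{k+m}$, while $A$ is a $2$-group normal in $K$. So $A\cap RS=1$, $K/A\cong RS$, and $RS$ is a Sylow $3$-subgroup of $K$. Hence $K$ is solvable; it is irreducible because $A$ is, and $-1\in A$. In particular $V$ is a minimal normal subgroup of $G$, and by Lemma 1(b) $H$ is an intersection of maximal subgroups with $X\le H$. As $m\le k$ and $k\ge9$,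
$$|K|=2^{2k+1}3^{k+m}\le3^{2k+1}\cdot3^{2k}=3^{4k+1}\le3^{2^k}=|V|,$$
so $|G:H|\le|G|\le|V|^2$. For $m=2$, for instance, $k=9$, $\dim V=512$ and $|K|=2^{19}3^{11}$.

For the Fitting height, $C_G(V)=V$ because $K$ is faithful on $V$. The group $O_2(G)$ commutes with $V$ (both are normal and they meet trivially), so it lies in $V$ and is trivial. By Fact 1, $O_3(K)=1$, so $O_3(G)=V$. As $|G|=2^a3^b$, $F(G)=V$. Likewise $F(K)=O_2(K)=A$, since $A$ is a normal Sylow $2$-subgroup of $K$. Finally $K/A$ is a nontrivial $3$-group. So the Fitting height is $3$.

**Step 2: $A/Z$ is an irreducible $RS$-module.** This will control the maximal subgroups that do not contain $A$. Let $N\ne0$ be a submodule of $A/Z=\bigoplus_tN_t$ and let $n\in N$ have nontrivial $t$-component $n_t$. Writing $A/Z$ additively, $\rho_tn-n$ has all components zero except the $t$-th, which is $\rho_tn_t-n_t\ne0$ by Lemma 3(b). So $N\cap N_t\ne0$, and $N_t\le N$ because $\rho_t$ acts irreducibly on $N_t$. As $S$ permutes the $N_t$ transitively, $N=A/Z$.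

**Step 3: the set $Y=[R,S]$ needs many points.** We verify the hypothesis of Lemma 1(c) on vectors, with $d=m-1$. Since $S$ normalizes $R$, $[R,S]\le R$. It contains $(\rho_0\sigma_t\rho_0^{-1}\sigma_t^{-1})^{-1}=\rho_t\rho_0^{-1}$, and $\varphi(\rho_t\rho_0^{-1})=t$. So $\varphi([R,S])=T$. By Lemma 2(c) with $R_0=[R,S]$, for any $w_1,\dots,w_{m-1}\in U$ there is $c\in[R,S]\setminus X$ centralizing all $w_j$. As $c\in R$ and $H\cap R=C_R(U)=X$ by Lemma 2(a), $c\notin H$.

**Step 4: every maximal subgroup $M$ of $K$ containing $H$ contains $[R,S]$.** This is the remaining hypothesis of Lemma 1(c), demand 2 of Section 5.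

Suppose first that $A\le M$. Then $M/A$ is maximal in the $3$-group $K/A$, so it is normal of index $3$, $K/M$ is abelian, and $[R,S]\le[K,K]\le M$. This is where $S$ repairs the defect of $AR$.

Now suppose $A\not\le M$. Then $MA=K$. We claim $Z\le M$. Otherwise, $Z$ being central of order $2$, $K=M\times Z$ and $M$ has index $2$ in $K$. Then $M\cap A$ has index $2$ in $A$, so it contains the squares of all elements of $A$. But $-1$ is the square of an element of order $4$ of $Q_0$. So $Z\le M$, a contradiction.

Next, $(M\cap A)/Z$ is normalized by $M$, and by $A$ since $A/Z$ is abelian; so it is normalized by $MA=K$. By Step 2 and $A\not\le M$, $M\cap A=Z$. Hence $M/Z\cong MA/A=K/A$ is a $3$-group of order $3^{k+m}$. A Sylow $3$-subgroup $P$ of $M$ has index $2$ in $M$, so it is normal, $M=Z\times P$, and $P$ is the unique Sylow $3$-subgroup of $M$. By its order $P$ is a Sylow $3$-subgroup of $K=RS\cdot A$. By Sylow's theorem $P=g^{-1}(RS)g$ with $g\in K$, and writing $g=ya$ with $y\in RS$, $a\in A$, we get $P=a^{-1}(RS)a$.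

The subgroup $X\le H\le M$ is a $3$-group, so $X\le P$. For $x\in X$ we have $axa^{-1}\in RS$, so
$$axa^{-1}x^{-1}\in RS\cap A=1,$$
where membership in $A$ holds because $axa^{-1}x^{-1}=a\cdot(xa^{-1}x^{-1})$. So $a$ centralizes $X$. For every $t\in T$ some element of $X$ has nontrivial $\rho_t$-component: for $t=0$ the element $\rho_0$, since $\varphi(\rho_0)=0$; for $t\ne0$ the element $\rho_t\rho_{-t}$, since $t+(-t)=0$ and $t\ne-t$. By Lemma 3(b) this element acts on $N_t$ without nontrivial fixed points, and it fixes the $t$-component of $aZ$. So that component is trivial, for every $t$. Hence $a\in Z$, $P=RS$, and $[R,S]\le P\le M$.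

**Step 5: conclusion.** We combine the pieces. Lemma 1(c) with $Y=[R,S]$ and $d=m-1$ says that every family of maximal subgroups with intersection $H$ has cost at least $|V|^{m+1}$. Since $|G:H|\le|V|^2$, this is at least $|G:H|^{(m+1)/2}$. Also $|G:H|\geq|V|>1$. Given any $\gamma$, choose $m\ge2$ with $(m+1)/2>\gamma$; then ii) fails for every family with intersection $H$. This proves Theorem A. $\blacksquare$

## 9. Cocycles when $G/F(G)$ is nilpotent

We turn to the upper bound in Theorem B. Throughout Sections 9 and 10, $F=F(G)$ and $G/F$ is nilpotent (so $G$ is solvable). By Fact 2, $F$ centralizes every chief factor of $G$, and every chief factor of $G/F$ is central.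

**Definition (cocycle).** Let $V$ be a $G$-module. A *cocycle* $\delta\in Z^1(G,V)$ is a map $\delta:G\to V$ with $\delta(gh)=\delta(g)+g\delta(h)$. For $v\in V$ the cocycle $b_v(g)=gv-v$ is called *inner*. The *zero set* of $\delta$ is $\{g:\delta(g)=0\}$.

From $\delta(1)=0$ and $\delta(g^{-1})=-g^{-1}\delta(g)$ we see that the zero set is a subgroup. The zero set of $b_v$ is $C_G(v)$. For example, let $S_3$ act on $V=A_3\cong\mathbb F_3$ by conjugation and write $g=\delta(g)\,h$ with $\delta(g)\in A_3$, $h\in\langle(12)\rangle$. This $\delta$ is a cocycle with zero set $\langle(12)\rangle$. It is not inner, because it is nonzero on $A_3$, which acts trivially on $V$.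

Fix a noncentral irreducible $G$-module $V$ of characteristic $r$ isomorphic to a chief factor of $G$. Put
$$C=C_G(V)\ge F,\qquad K=G/C\ne1,\qquad E=\operatorname{End}_G(V).$$
$K$ is nilpotent, and $E$ is a finite field (a finite division ring by Schur's lemma, commutative by Wedderburn's theorem). As $K$ is faithful and irreducible, $O_r(K)=1$ by Fact 1; since $K$ is nilpotent, $r\nmid|K|$. For $\delta\in Z^1(G,V)$, the restriction $\delta|_C$ is a homomorphism, and for $c\in C$
$$\delta(gcg^{-1})=\delta(g)+g\delta(c)-gcg^{-1}\delta(g)=g\delta(c).\tag{3}$$
So for every normal subgroup $N\le C$ of $G$, $\delta(N)$ is a submodule of $V$, that is, $0$ or $V$.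

**Lemma 4.** If $\delta\in Z^1(G,V)$ is not inner, then $\delta(C)=V$, $\delta(F)=V$, and the zero set $M$ of $\delta$ is a maximal subgroup of index $|V|$.

**Proof.** First we use coprimality. If $\delta(C)=0$, then $\delta(gc)=\delta(g)$ for $c\in C$, so $\delta$ is a cocycle of $K$. Let $w=\sum_{h\in K}\delta(h)$. Summing $\delta(gh)=\delta(g)+g\delta(h)$ over $h\in K$ gives $w=|K|\delta(g)+gw$. As $r\nmid|K|$, $\delta=b_v$ with $v=-|K|^{-1}w$, so $\delta$ is inner, a contradiction. Hence $\delta(C)=V$.

Next, maximality. The rule $y\mapsto gy+\delta(g)$ is an action of $G$ on the set $V$, and $M$ is the stabilizer of $0$. In this action $C$ acts by all translations, so it is transitive. Thus $MC=G$ and $|G:M|=|V|$. By (3), $M\cap C=\ker\delta|_C$ is normal in $G$ and $C/(M\cap C)\cong V$ as $G$-modules, so it is a chief factor. If $M\le L\le G$, then $L=M(L\cap C)$, and $(L\cap C)/(M\cap C)$ is normalized by $M$ and by $C$ (as $C/(M\cap C)$ is abelian), so by $G$. It is trivial or everything, so $L=M$ or $L=G$.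

Finally, $F$. If $\delta(F)=0$, then $F\le M\cap C$, so $V\cong C/(M\cap C)$ is a chief factor of $G/F$, hence central, a contradiction. So $\delta(F)=V$. $\square$

**Lemma 5.** Let $M$ be a maximal subgroup of $G$ with core $N$. Then $G/N$ has a unique minimal normal subgroup $L/N$; it is abelian, $C_G(L/N)=L$, and $G/N=L/N\rtimes M/N$. If $L/N$ is central, then $M=N$ is normal of prime index. If $L/N\cong V$ is noncentral, say that $M$ is *of type $V$*. The maximal subgroups of type $V$ are exactly the zero sets of the non-inner elements of $Z^1(G,V)$.

**Proof.** We first describe $G/N$. Let $L/N$ be any minimal normal subgroup of $G/N$; it is abelian. As $N$ is the core of $M$, $L\not\le M$ and $LM=G$. The group $(L\cap M)/N$ is normalized by $M$ and by the abelian group $L/N$, hence normal in $G$, hence trivial, being contained in $M$. Let $C_1=C_G(L/N)\ge L$. Then $C_1\cap M$ contains $N$, is normalized by $M$, and $(C_1\cap M)/N$ is centralized by $L/N$. So $C_1\cap M$ is normal in $G$ and lies in $M$, whence $C_1\cap M=N$ and $C_1=L(C_1\cap M)=L$. Another minimal normal subgroup of $G/N$ would centralize $L/N$, so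 it would lie in $L/N$; thus $L/N$ is unique.

If $L/N$ is central, then $L=C_G(L/N)=G$, so $|M/N|=|G/L|=1$, $M=N$, and $|G:M|=|L/N|$ is prime because $L/N$ is irreducible with trivial action.

Let $L/N\cong V$ be noncentral. Write $gN=\delta(g)m_g$ with $\delta(g)\in L/N$ and $m_g\in M/N$. From $(am)(bn)=a(mbm^{-1})\,mn$, and because $am$ and $m$ act in the same way on the abelian group $L/N$, $\delta$ is a cocycle. Its zero set is $M$. It is not inner, since otherwise $M=C_G(v)\ge C_G(V)=L$ for some $v$, against $LM=G\ne M$.

Conversely, let $M$ be the zero set of a non-inner $\delta\in Z^1(G,V)$. By Lemma 4 it is maximal, $M\cap C$ is normal in $G$, and $C/(M\cap C)\cong V$. Let $N$ be the core of $M$. Then $M\cap C\le N$, and $[N,C]\le N\cap C=M\cap C$, so $N$ centralizes $C/(M\cap C)\cong V$, that is, $N\le C$. So $N=M\cap C$, and $C/N\cong V$ is the minimal normal subgroup of $G/N$. Hence $M$ is of type $V$. $\square$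

## 10. The exponent 3 suffices for Fitting height at most 2

One published theorem is used, from Z. Halasi, K. Podoski, *Every coprime linear group admits a base of size two*, Trans. AMS 368 (2016), 5857–5887: if $L\le GL(U)$, $U$ a finite vector space over a finite field and $\gcd(|L|,|U|)=1$, then there are $u_1,u_2\in U$ with $C_L(u_1)\cap C_L(u_2)=1$. For example, for $L=\{\operatorname{diag}(\pm1,\pm1)\}$ on $\mathbb F_3^2$ the single vector $(1,1)$ already suffices, and one may take $u_1=u_2=(1,1)$.

Let $H$ be an intersection of maximal subgroups of $G$; then $H$ is the intersection of all maximal subgroups containing it. Sorting these by Lemma 5,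
$$H=H_c\cap\bigcap_{i=1}^lH_{V_i}.\tag{4}$$
Here $H_c$ is the intersection of all normal maximal subgroups containing $H$ ($H_c=G$ if there are none). The modules $V_1,\dots,V_l$ are the pairwise nonisomorphic noncentral modules $V$ for which some maximal subgroup of type $V$ contains $H$, and $H_{V_i}$ is the intersection of all maximal subgroups of type $V_i$ containing $H$.

**Step 1: a description of $H_V$, for $V=V_i$.** The aim is to replace maximal subgroups by linear algebra. Let $D$ be the $E$-space of all $\delta\in Z^1(G,V)$ vanishing on $H$ (with $(e\delta)(g)=e(\delta(g))$). Its inner elements are the $b_u$ with $u\in U:=C_V(H)$. By Lemma 5, $D$ contains non-inner elements, and $H_V$ is the common zero set of the non-inner elements of $D$. Every inner $b\in D$ is a difference $(\delta+b)-\delta$ of two non-inner elements of $D$. So $H_V$ is the common zero set of all of $D$. In particular the $b_u$, $u\in U$, vanish on $H_V$, that is, $H_V\le C_G(U)$. Since $H\le H_V$, we get $U\le C_V(H_V)\le C_V(H)=U$, so $C_V(H_V)=U$. Let $\delta_1,\dots,\delta_n\in D$, $n\ge1$, be an $E$-basis of $D$ modulo its inner elements.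 Then
$$H_V=\{g:\delta_1(g)=\dots=\delta_n(g)=0\}\cap C_G(U).\tag{5}$$

**Step 2: two points suffice for $C_G(U)$.** This step bounds the number of points that failed to be bounded in Theorem A. Let $X=C_K(U)$. As $X$ contains the image of $H_V$ in $K$, $U\le C_V(X)\le C_V(H_V)=U$, so $U=C_V(X)$. Hence $N_K(X)$ acts on $U$, with kernel $N_K(X)\cap C_K(U)=X$. The order of $N_K(X)/X$ is prime to $r$. By the theorem of Halasi and Podoski (trivially, with $u_1=u_2=0$, if $U=0$) there are $u_1,u_2\in U$ such that $D_0:=C_K(u_1)\cap C_K(u_2)$ satisfies $D_0\cap N_K(X)=X$. Now $X\le D_0$, and $X$ is its own normalizer in $D_0$. But $D_0\le K$ is nilpotent, and a proper subgroup of a nilpotent group is properly contained in its normalizer. So $D_0=X$. Taking preimages in $G$,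
$$C_G(u_1)\cap C_G(u_2)=C_G(U).$$

Both hypotheses, coprimality and nilpotency of $K$, come from $G/F$ being nilpotent. In Theorem A the group $N_K(X)/X$ contains $R/X$, of order $3^m$, acting on a space of characteristic $3$, and Lemma 2 shows that no bounded number of vectors works there.

**Step 3: the cost of $H_V$.** We list an explicit family. By (5) and Step 2, $H_V$ is the intersection of the zero sets of the $n+2$ elements
$$\delta_1,\ \dots,\ \delta_n,\ \delta_1+b_{u_1},\ \delta_1+b_{u_2}$$
of $D$: if all of them vanish at $g$, then so do $b_{u_1}$ and $b_{u_2}$, and $g\in C_G(u_1)\cap C_G(u_2)=C_G(U)$. None of these cocycles is inner, so by Lemma 4 their zero sets are maximal subgroups of index $|V|$. The cost is $|V|^{n+2}\le|V|^{3n}$.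

**Step 4: $F/(F\cap H_V)\cong V^n$.** To compare with $|G:H|$ we need to know that the $n$ non-inner directions are really present in the index. Since $F\le C\le C_G(U)$, (5) shows that $F\cap H_V$ is the kernel of the homomorphism $(\delta_1,\dots,\delta_n):F\to V^n$, whose image is a submodule by (3). Suppose the image is a proper submodule $P$. The quotient $V^n/P$ is a nonzero direct sum of copies of $V$, so $P$ lies in the kernel of a nonzero element $(e_1,\dots,e_n)$ of $\operatorname{Hom}_G(V^n,V)=E^n$. Then $\sum e_i\delta_i$ vanishes on $F$. It is not inner, because the $\delta_i$ are independent modulo inner elements. This contradicts Lemma 4.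

**Step 5: the index of $H$.** We assemble the modules and separate central from noncentral factors. Let $n_i$ be the number $n$ for $V_i$, and let $H_1=\bigcap_iH_{V_i}$. The group $F/(F\cap H_1)$ is a $G$-module which embeds in $\bigoplus_iV_i^{n_i}$, and by Step 4 it projects onto each $V_i^{n_i}$. As the $V_i$ are pairwise nonisomorphic and irreducible, a submodule of $\bigoplus_iV_i^{n_i}$ is the direct sum of its intersections with the $V_i^{n_i}$. Its projection to $V_i^{n_i}$ is then that intersection, so each intersection is all of $V_i^{n_i}$ and the embedding is onto: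
$$|F:F\cap H_1|=\prod_i|V_i|^{n_i}.$$
All $G$-chief factors of $F/(F\cap H_1)$ are noncentral. On the other hand $G'\le H_c$, since normal maximal subgroups have prime index. So $[F,G]\le F\cap H_c$, and all $G$-chief factors of $F/(F\cap H_c)$ are central. By the Jordan–Hölder theorem, the common quotient $F/(F\cap H_1)(F\cap H_c)$ has no chief factors at all, so it is trivial. Hence $F=(F\cap H_1)(F\cap H_c)$, and as $H=H_1\cap H_c$,
$$|F:F\cap H|=\prod_i|V_i|^{n_i}\cdot|F:F\cap H_c|.$$
Since $FH\le FH_c$ we have $|G:FH|\ge|G:FH_c|$. Multiplying, and using $|G:H|=|G:FH||F:F\cap H|$ and the same formula for $H_c$,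
$$|G:H|\ \ge\ |G:H_c|\prod_i|V_i|^{n_i}.\tag{6}$$

**Step 6: conclusion.** We add the families together. The group $G/H_c$ embeds in a product of groups of prime order, so, as in Section 3, it is a direct product of groups of prime order; the kernels of its coordinate projections are normal maximal subgroups of $G$ with intersection $H_c$ and cost $|G:H_c|$. Together with the families of Step 3 for $V_1,\dots,V_l$ they intersect in $H$ by (4). As every $n_i\ge1$, the total cost is at most
$$|G:H_c|\prod_i|V_i|^{n_i+2}\le\Big(|G:H_c|\prod_i|V_i|^{n_i}\Big)^3\le|G:H|^3$$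
by (6). This proves the first part of Theorem B. $\blacksquare$

## 11. Dihedral tensor powers: the exponent 3 is optimal

The upper bound used one family of $n\ge1$ non-inner directions plus two points, so $|V|^3$ against $|V|$ when $n=1$. We now build groups in which this loss really occurs. By Lemma 1(c) we need $d=1$: every single vector of $U$ must be fixed by an element of $Y\setminus H$.

**Step 1: the group.** We set up a $2$-group $K$ on a tensor power. Let $n=2^a\ge4$ and let $S$ be a group of order $n$ acting regularly on a set $I$ with $|I|=n$. Let $D\cong D_8$ be the monomial subgroup of $GL(V_0)$, $V_0=\mathbb F_3^2$. Put $V=V_0^{\otimes I}$ and $\mathcal E=\prod_{i\in I}D_i\le GL(V)$, with $D_i$ the copy of $D$ on the $i$-th factor. As in Lemma 3(a), $|\mathcal E|=8^n/2^{n-1}=2^{1+2n}$, $\mathcal E$ contains $Z=\{\pm1\}$, it is absolutely irreducible, and $\bar{\mathcal E}:=\mathcal E/Z=\bigoplus_i\bar D_i$ with $\bar D_i\cong\bar D:=D/Z(D)\cong\mathbb F_2^2$. An element $\otimes d_i$ is central only if each $d_i$ commutes with $D_i$, so $Z(\mathcal E)=Z$; that is, $\mathcal E$ is extraspecial. Let $S$ act by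 permuting tensor factors, and put $K=\mathcal ES$. $S$ acts faithfully on $\bar{\mathcal E}$, while $\mathcal E$ acts trivially there, so $\mathcal E\cap S=1$. So $K$ is a $2$-group, irreducible on $V$, with $-1\in K$, and
$$|V|=3^{2^n},\qquad|K|=2^{2n+1}n.$$
Put $G=V\rtimes K$. As $V\le F(G)$, the group $G/F(G)$ is a quotient of $K$, hence nilpotent.

**Step 2: the quadratic form.** Commutation and squaring in $\mathcal E$ become linear algebra over $\mathbb F_2$. Identify $Z$ with $\mathbb F_2$. Then $q(\bar e)=e^2$ and $\beta(\bar e,\bar f)=[e,f]$ define a quadratic form on $\bar{\mathcal E}$ and its polar form, which is nondegenerate because $Z(\mathcal E)=Z$. Write elements of $\bar{\mathcal E}$ as $(d_i)_{i\in I}$ with $d_i\in\bar D$. Since different $D_i$ commute, $q=\sum_iq_0(d_i)$ and $\beta=\sum_i\beta_0$, where $q_0,\beta_0$ are the forms of $D$. In $\bar D$ the classes of $\operatorname{diag}(1,-1)$ and of the permutation matrix square to $1$, their product squares to $-1$, and they do not commute: $q_0$ takes the values $0,0,1$ on the three nonzero vectors and $\beta_0$ is nondegenerate. A subspace is called totally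 singular if $q$ vanishes on it; then $\beta$ vanishes on it too.

The image of $[\mathcal E,S]$ in $\bar{\mathcal E}$ is generated by the vectors $\sigma\bar e-\bar e$ (signs do not matter). These have coordinate sum $0$. Taking $\bar e$ with one nonzero coordinate $d$ at $i$ and $\sigma$ moving $i$ to $j$, we obtain the vector with $d$ in places $i$ and $j$; such vectors span all vectors of coordinate sum $0$. So the image is
$$\mathcal C=\{(d_i):\textstyle\sum d_i=0\},\qquad\dim\mathcal C=2n-2.$$
The constant vectors $(f,\dots,f)$ are orthogonal to $\mathcal C$, as $\sum\beta_0(f,d_i)=\beta_0(f,\sum d_i)$. By dimension $\mathcal C^\perp=\{(f,\dots,f):f\in\bar D\}$. Since $2n-2>2$, $\mathcal C\not\le\mathcal C^\perp$; so two elements of $[\mathcal E,S]$ have commutator $-1$, and $Z\le[\mathcal E,S]$. Thus $[\mathcal E,S]$ is the full preimage of $\mathcal C$.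

**Step 3: the subgroup $X$.** We choose $X$ so that its centralizer in $\mathcal E$ is contained in $[\mathcal E,S]$. Divide $I$ into $n/2$ pairs and let $\Lambda\le\bar{\mathcal E}$ be the space of vectors that are constant on each pair. Then $\dim\Lambda=2\cdot n/2=n$. On $\Lambda$ the form $q$ is a sum of terms $q_0(d)+q_0(d)=0$, so $\Lambda$ is totally singular, and it contains $\mathcal C^\perp$. Choose $\bar X$ with
$$\mathcal C^\perp\le\bar X\le\Lambda,\qquad\dim\bar X=n-1,$$
which is possible as $n-1\ge2$. All elements of the preimage of $\bar X$ in $\mathcal E$ have square $1$, so it is elementary abelian. Let $X$ be a complement to $Z$ in it, and put $U=C_V(X)$, $H=C_K(U)$. By Lemma 1(b), $H$ is an intersection of maximal subgroups of $G$. The group $C_{\mathcal E}(X)$ is the preimage of $\bar X^\perp$, which has dimension $2n-(n-1)=n+1$, so $|C_{\mathcal E}(X)|=2^{n+2}$. From $\mathcal C^\perp\le\bar X$ we get $\bar X^\perp\le\mathcal C$, so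
$$C_{\mathcal E}(X)\le[\mathcal E,S].\tag{7}$$

**Step 4: $\dim U=2$, and $U$ has stabilizer $C_{\mathcal E}(X)$ in $\mathcal E$.** We find $U$ as an eigenspace. $X$ is an elementary abelian $2$-group in characteristic $3$, so $V$ is the direct sum of the eigenspaces $V_\chi$, $\chi\in\operatorname{Hom}(X,\{\pm1\})$. For $e\in\mathcal E$ and $v\in V_\chi$ we have $xev=[x,e]\,exv=(-1)^{\beta(\bar e,\bar x)}\chi(x)\,ev$. So $e$ maps $V_\chi$ to $V_{\chi'}$ with $\chi'=\chi\cdot(-1)^{\beta(\bar e,\cdot)}$. As $\beta$ is nondegenerate, every linear form on $\bar X\cong X$ is $\beta(\bar e,\cdot)$ for some $\bar e$. So $\mathcal E$ permutes the $2^{n-1}$ spaces $V_\chi$ transitively, each has dimension $2^n/2^{n-1}=2$, and $\dim U=2$. The stabilizer of $U$ in $\mathcal E$ consists of the $e$ with $\beta(\bar e,\bar X)=0$, that is, of $C_{\mathcal E}(X)$.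

**Step 5: $H\cap\mathcal E=X$.** We check that passing to the fixed space and back adds nothing inside $\mathcal E$. The group $C_{\mathcal E}(U)$ is the kernel of the action of $C_{\mathcal E}(X)$ on $U$, so it is normal in $C_{\mathcal E}(X)$, and it meets $Z$ trivially since $-1$ acts nontrivially on $U$. Its commutators with $C_{\mathcal E}(X)$ lie in $Z\cap C_{\mathcal E}(U)=1$. Therefore $C_{\mathcal E}(U)\le Z(C_{\mathcal E}(X))$, which is the preimage $XZ$ of the radical $\bar X^\perp\cap\bar X^{\perp\perp}=\bar X$ of $\bar X^\perp$. As $X\le C_{\mathcal E}(U)\le XZ$, we get $C_{\mathcal E}(U)=X(Z\cap C_{\mathcal E}(U))=X$.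

**Step 6: every $w\in U$ is centralized by some $c\in C_{\mathcal E}(X)\setminus X$.** This is the hypothesis with $d=1$. Let $\Delta=C_{\mathcal E}(X)/X$, of order $2^{n+2}/2^{n-1}=8$; by Step 5 it acts faithfully on $U\cong\mathbb F_3^2$. The space $\bar X^\perp/\bar X$ is nondegenerate of dimension $2$, so two elements of $C_{\mathcal E}(X)$ have commutator $-1\notin X$. Thus $\Delta$ is nonabelian, and its center, of order $2$, is $XZ/X$, acting on $U$ as $\pm1$. Since $\Lambda\le\Lambda^\perp\le\bar X^\perp$, an element of $\Lambda\setminus\bar X$ is a singular vector of $\bar X^\perp\setminus\bar X$. It lifts to $e\in C_{\mathcal E}(X)$ with $e^2=1$ and $e\notin XZ$, which gives a noncentral involution in $\Delta$. A nonabelian group of order $8$ with a noncentral involution is $D_8$, so $\Delta\cong D_8$ has four noncentral involutions.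

Each of these acts on $U$ as a nonscalar map, since scalars would be central in $\Delta$. So it has eigenvalues $1,-1$ and fixes exactly one line pointwise. Suppose two distinct ones fixed the same nonzero vector. Their product has determinant $(-1)(-1)=1$ and fixes a nonzero vector, so both its eigenvalues are $1$ and its order is $1$ or $3$. In a $2$-group it must be trivial, so the two involutions are equal, a contradiction. So the four involutions fix four different lines, and $\mathbb F_3^2$ has exactly $(9-1)/2=4$ lines. Every $w\in U$ lies on one of them, and a preimage $c\in C_{\mathcal E}(X)\setminus X$ of the corresponding involution centralizes $w$.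

**Step 7: conclusion.** We apply Lemma 1(c) with $Y=[\mathcal E,S]$ and $d=1$. $K$ is a $2$-group, so each of its maximal subgroups is normal of index $2$ and contains $[K,K]\ge[\mathcal E,S]=Y$. By (7) the element $c$ of Step 6 lies in $Y$, and $c\notin H$ because $H\cap\mathcal E=X$. Hence every family of maximal subgroups with intersection $H$ has cost at least $|V|^3$, whereas
$$|G:H|\le|V||K|=3^{2^n}\cdot2^{2n+1}n=|V|^{1+\varepsilon_n},\qquad\varepsilon_n=\frac{(2n+1)\log2+\log n}{2^n\log3}\longrightarrow0$$
as $n=2^a\to\infty$. If $\gamma$ is admissible for all groups with $G/F(G)$ nilpotent, then $|V|^3\le|G:H|^\gamma$; so $\gamma>0$ and $|V|^3\le|V|^{\gamma(1+\varepsilon_n)}$, that is, $\gamma\ge3/(1+\varepsilon_n)$ for all these $n$. Therefore $\gamma\ge3$, which completes the proof of Theorem B. $\blacksquare$
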